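# A group of order 64 whose actions have no strongly algebraic models

## The guess that every closed $G$-manifold is algebraic, tested on circles

Let a compact Lie group $G$ act smoothly on a closed manifold $M$. Can $M$, with its action, be written as the zero set of polynomials in a linear representation of $G$? And can this be done so that all $G$-vector bundles over $M$ become algebraic too? The answer one would first guess is yes. We make the question precise, check the guess on circles, and then show that it is false.

**Definition (algebraic model).** A real algebraic $G$-variety is a $G$-invariant set $X=\{x\in\Omega: p_1(x)=\dots=p_n(x)=0\}$ in a real $G$-module $\Omega\cong\mathbb R^N$, with $p_j$ polynomials. It is nonsingular of dimension $d$ if near each of its points it is a $d$-dimensional smooth submanifold and the Jacobian of generators of its ideal $I(X)\subset\mathbb R[x_1,\dots,x_N]$ has rank $N-d$ there. If $M$ is a closed smooth $G$-manifold, a nonsingular real algebraic $G$-variety that is equivariantly diffeomorphic to $M$ is an algebraic model of $M$.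

All modules carry invariant inner products, so groups act orthogonally. A map from $X$ is entire rational if its coordinates are quotients of polynomials whose denominators have no zeros on $X$. The real equivariant Grassmannian is
$$\mathrm{Gr}(\Omega',k)=\{p\in\mathrm{End}(\Omega'):p^2=p=p^t,\ \mathrm{tr}\,p=k\},$$
with $G$ acting by conjugation; the fiber of the canonical bundle at $p$ is $\mathrm{im}\,p$.

**Definition (strongly algebraic).** A $G$-vector bundle over $X$ is strongly algebraic if it is isomorphic to $\{(x,v): p(x)v=v\}$ for some entire rational $G$-map $p:X\to\mathrm{Gr}(\Omega',k)$. An algebraic model $X$ of $M$ is a strongly algebraic model if all $G$-vector bundles over $X$ are strongly algebraic.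

**Conjecture.** Let $G$ be a compact Lie group. Then every closed smooth $G$-manifold has a strongly algebraic model.

**The circle without action.** Take $X=\{x^2+y^2=1\}$. A real vector bundle over $S^1$ is trivial, or the Möbius bundle plus a trivial one. Put
$$p(x,y)=\tfrac12\begin{pmatrix}1+x&y\\ y&1-x\end{pmatrix}. \tag{1}$$
Here $p=\frac12(I+R)$ with $R$ symmetric of trace $0$ and $R^2=(x^2+y^2)I=I$, so $p\in\mathrm{Gr}(\mathbb R^2,1)$. At $(\cos\theta,\sin\theta)$ its image is spanned by $(\cos\frac\theta2,\sin\frac\theta2)$, so $p$ classifies the Möbius bundle. Adding constant blocks to $p$ gives all bundles: $X$ is a strongly algebraic model.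

**$\mathbb Z/2$ acting by $-1$ on the circle.** The action is free, so $\mathbb Z/2$-bundles correspond to bundles over the quotient circle. Write $\mathbb R_-$ for the sign representation. The bundle $X\times\mathbb R_-$ corresponds to the Möbius bundle on the quotient. So every $\mathbb Z/2$-bundle is $X\times\mathbb R^k$ or $X\times(\mathbb R_-\oplus\mathbb R^{k-1})$, and constant maps classify them.

**$\mathbb Z/2$ acting by $(x,y)\mapsto(x,-y)$.** A $\mathbb Z/2$-line bundle is trivial over the closed upper half circle, so it is determined by the characters at the two fixed points $(\pm1,0)$. Equal characters are realized by constants. For different characters use (1) with the generator acting on $\mathbb R^2$ by $g=\mathrm{diag}(1,-1)$: then $gp(x,y)g^{-1}=p(x,-y)$, the fiber at $(1,0)$ is spanned by $e_1$ (trivial character) and at $(-1,0)$ by $e_2$ (sign). Replacing $g$ by $-g$ interchanges the characters. So all line bundles are strongly algebraic.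

The problem, taken from "Algebraic Realization For Cyclic Group Actions", lists further support for the guess: the conjecture holds for the trivial group (Benedetti–Tognoli), for products of an odd order group with a 2-torus, and for finite cyclic groups. Nevertheless it is false.

**Theorem A.** There are a group $\Gamma$ of order $64$, a closed connected surface $F$ (genus $5$) with smooth $\Gamma$-action, and three real $\Gamma$-line bundles $L_1,L_2,L_3$ over $F$, such that no algebraic model $X$ of $F$ has $L_1,L_2,L_3$ all strongly algebraic. Hence $F$ has no strongly algebraic model, and the conjecture is false.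

**Theorem B.** With the same $\Gamma$:

1. For every $d\ge2$ there is a closed connected $d$-dimensional $\Gamma$-manifold without strongly algebraic model.
2. For every $d\ge5$ there is a closed connected $d$-manifold with *effective* $\Gamma$-action that has no algebraic model whatsoever.
3. Let $G$ be a compact Lie group with a continuous surjection onto $\Gamma$. Then (1) holds for $G$, and (2) holds for $G$ with "effective" omitted.

Throughout, cohomology has $\mathbb F_2$-coefficients, groups act from the left, and $\sigma$ is complex conjugation.

## The complex points of a real model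

An algebraic structure gives us complex points, and a strongly algebraic line bundle gives a complex line bundle on most of them. Let $\Gamma$ be a finite group and $X\subset\Omega\cong\mathbb R^N$ a compact nonsingular real algebraic $\Gamma$-variety of dimension $d$. Let $X_{\mathbb C}\subset\Omega\otimes\mathbb C$ be the complex zero set of $I(X)$. It is stable under $\Gamma$ and $\sigma$, and $X_{\mathbb C}^\sigma=X$. We use repeatedly:
$$\text{any complex polynomial that vanishes on } X \text{ vanishes on } X_{\mathbb C}, \tag{2}$$
because its real and imaginary parts lie in $I(X)$.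

**Lemma 1.** At every $x\in X$ the set $X_{\mathbb C}$ is smooth of dimension $d$, with $T_xX_{\mathbb C}=T_xX\otimes\mathbb C$. Let $U$ be the set of points at which $X_{\mathbb C}$ is smooth of dimension $d$. It is Zariski open in $X_{\mathbb C}$, invariant under $\Gamma$ and $\sigma$, and $U^\sigma=X$.

*Proof.* Choose $f_1,\dots,f_{N-d}\in I(X)$ with independent differentials at $x$. By the implicit function theorem their common zero set $Z$ near $x$ in $\mathbb C^N$ is a complex $d$-manifold, and its real part $Z_{\mathbb R}$ is a real $d$-manifold, locally $\mathbb R^d\subset\mathbb C^d$. Near $x$ we have $X\subset Z_{\mathbb R}$, and both are $d$-manifolds, so $X$ is a neighborhood of $x$ in $Z_{\mathbb R}$. Hence every $f\in I(X)$ vanishes on $Z_{\mathbb R}$ near $x$, and so, being holomorphic, on $Z$ near $x$. As $I(X)$ is finitely generated, $Z\subset X_{\mathbb C}$ near $x$; the reverse inclusion is clear. So $X_{\mathbb C}=Z$ near $x$. This gives $X\subset U$, and with $X_{\mathbb C}^\sigma=X$ it gives $U^\sigma=X$. The smooth points of local dimension $d$ of a variety form a Zariski open set, and the definition of $U$ is invariant.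 $\square$

**Lemma 2.** Let $p=P/q:X\to\mathrm{Gr}(\Omega',1)$ be an entire rational $\Gamma$-map, with $q$ a common denominator without zeros on $X$. Put $U_p=U\cap\bigcap_{\gamma\in\Gamma}\gamma\{q\ne0\}$. This set is Zariski open in $U$, invariant under $\Gamma$ and $\sigma$, and contains $X$. The set $\mathcal L_p=\{(x,v):p(x)v=v\}\subset U_p\times(\Omega'\otimes\mathbb C)$ is an algebraic line subbundle, invariant under $\Gamma$ and $\sigma$. Over $X$ it is the complexification of the real line bundle classified by $p$.

*Proof.* Since $q$ is real and has no zeros on the $\Gamma$-invariant set $X$, the statements about $U_p$ hold. On $X$ we have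
$$P^2=qP,\quad P=P^t,\quad \mathrm{tr}\,P=q,\quad q(x)P(\gamma x)=q(\gamma x)\,\gamma P(x)\gamma^{-1}.$$
These are polynomial identities, so by (2) they hold on $X_{\mathbb C}$. Dividing, we get $p^2=p=p^t$, $\mathrm{tr}\,p=1$ and $p(\gamma x)=\gamma p(x)\gamma^{-1}$ on $U_p$. So $p(x)$ is a projection of rank $1$, its image is a line varying algebraically with $x$, and $p(x)v=v$ implies $p(\gamma x)\gamma v=\gamma v$. As $P,q$ are real, $p(\sigma x)=\overline{p(x)}$, which gives invariance under $\sigma$. $\square$

**Example (the Möbius bundle over complex points).** For $X=\{x^2+y^2=1\}$ use the coordinate $z=x+iy$. Then $x-iy=1/z$, so $X_{\mathbb C}\cong\mathbb C^*$, and $\sigma(z)=1/\bar z$. With $p$ as in (1), consider the vectors $v\in\mathrm{im}\,p$ with $v_1^2+v_2^2=1$. For these, $p=vv^t$, so $x=v_1^2-v_2^2$ and $y=2v_1v_2$. Put $w=v_1+iv_2\in\mathbb C^*$; then $z=w^2$. So the "complex unit vectors" form the double cover $w\mapsto w^2$ of $\mathbb C^*$.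

## A bordism argument and its two leaks

Let a finite group $W$ act freely on a surface $F$, let $\Sigma=F/W$, and let $\alpha\in H^2(\Sigma)$ be a characteristic class of the principal $W$-bundle $F\to\Sigma$. Here is a natural way to try to show that $\langle\alpha,[\Sigma]\rangle=0$ whenever $F$ is algebraic. Take an algebraic model $X$ of $F$, pass to the complex points, discard those not moved freely by $W$, and divide by $W$. The result is a complex surface $S^\circ$ with a conjugation $\sigma$. Compactify it to $S$. If $\sigma$ fixes exactly $\Sigma$, then $\sigma$ acts by $-1$ on the normal bundle of $\Sigma$. So if $N$ is an invariant tubular neighborhood, $Q=(S\setminus\mathrm{int}\,N)/\sigma$ is a compact 4-manifold whose boundary $P$ is a circle bundle $\pi:P\to\Sigma$. The double cover $S\setminus\mathrm{int}\,N\to Q$ has a class $u\in H^1(Q)$ that is nonzero on each circle. If $\pi^*\alpha$ extends to $Q$ as a class $b$, then $\langle b\cup u,[P]\rangle=0$ because $P$ bounds, and integration over the circles gives $\langle\alpha,[\Sigma]\rangle=0$. There are two leaks.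

**Leak 1: the quotient can have more real points than $X/W$.** A $W$-orbit is $\sigma$-fixed as soon as $\sigma x=wx$ for some $w$; if $W$ acts freely, this forces $w^2=1$ but not $w=1$. Consider in dimension one $X=\{x^4+y^4=1\}$ with $W=\mathbb Z/2$ acting by $-1$. The gradient of $x^4+y^4-1$ does not vanish on $X$, so $X$ is nonsingular, and radial projection shows that it is an algebraic model of the circle with antipodal action. The complex points $(is,it)$ with $(s,t)\in X$ satisfy $s^4+t^4=1$ and $\sigma(is,it)=-(is,it)$. So $iX$ gives a second circle of real points in the quotient. These real points depend on the model, they contribute to the boundary of $Q$, and nothing controls the contribution. If $W$ has odd order there are no such points, but then $H^2(BW)=0$ and there is nothing to detect.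

**Leak 2: the class need not extend over the curve at infinity.** The Möbius example shows this in dimension one. There $S=\mathbb P^1$, the points at infinity are $0$ and $\infty$, interchanged by $\sigma$, and $(X_{\mathbb C}\setminus X)/\sigma$ is the punctured disk $0<|z|<1$. The class in $H^1$ of the cover $w\mapsto w^2$ is nonzero around the puncture. If it extended over the disk, it would be zero on the boundary circle, but it is not.

**Closing leak 1.** Replace $W$ by a group $\Gamma$ with a central subgroup $A$ and $\Gamma/A=W$ such that involutions of $W$ do not lift to involutions of $\Gamma$, and let line bundles on which $A$ acts by characters detect $\Gamma$. In the example above let $\Gamma=\mathbb Z/4=\langle g\rangle$, $A=\langle g^2\rangle$. A circle $\tilde F$ on which $g$ rotates by a quarter turn gives a $\Gamma$-line bundle over $\tilde F/A$ with $g^2$ acting by $-1$ on the fibers: divide $\tilde F\times\mathbb R$ by $(g^2y,t)\sim(y,-t)$ and let $g[y,t]=[gy,t]$. The base is a circle on which $g$ acts freely as an involution, so it is equivariantly diffeomorphic to $X$. Suppose this line bundle over $X$ is classified by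 an entire rational $p$, and let $x\in iX$, so that $\sigma x=-x=gx$. If $x\in U_p$, then $p(x)$ is symmetric of rank $1$ and trace $1$, so $p(x)=vv^t$ with $\sum v_j^2=1$. The only vectors in $\mathrm{im}\,p(x)$ with this normalization are $\pm v$. Both $\sigma v$ and $gv$ are normalized vectors in the fiber over $\sigma x=gx$, so $\sigma v=\varepsilon gv$ with $\varepsilon=\pm1$. Then
$$v=\sigma(\sigma v)=\varepsilon g\,\sigma v=\varepsilon^2g^2v=-v,$$
using that $g$ is real. (The relation $g^2v=-v$ also persists by (2).) This is a contradiction. So the extra real points are not in $U_p$: the line bundle expels them.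

**Closing leak 2.** The boundary of a neighborhood of the curve at infinity is, over a loop in the curve, a circle bundle over a circle. That is a torus or a Klein bottle. So we should use classes that vanish on all tori and Klein bottles, but not on $\Sigma$.

## Classes that vanish on tori and Klein bottles

Let $\Gamma$ be finite. A principal $\Gamma$-bundle $E\to B$ is a covering with free $\Gamma$-action whose orbits are the fibers. For $\beta\in H^2(B\Gamma)$ let $\beta(E)\in H^2(B)$ be the pullback of $\beta$ under the classifying map. It is natural: $\beta(f^*E)=f^*\beta(E)$. If $B$ is connected, pick $y\in E$ over the base point; the lift of a loop $c$ starting at $y$ ends at $\rho(c)y$ for a unique $\rho(c)\in\Gamma$. The lift of $c'$ starting at $\rho(c)y$ is $\rho(c)$ times the lift at $y$, so $\rho(cc')=\rho(c)\rho(c')$. This is the monodromy $\rho:\pi_1(B)\to\Gamma$.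

**Definition.** The class $\beta$ vanishes on tori and Klein bottles if $\beta(E)=0$ for every principal $\Gamma$-bundle $E$ over the torus or the Klein bottle.

**Lemma 3.** Let $\beta$ be the class of a central extension $1\to\mathbb Z/2\to\hat\Gamma\to\Gamma\to1$ and let $B$ be a connected manifold. Then $\beta(E)=0$ if and only if the monodromy $\rho:\pi_1(B)\to\Gamma$ lifts to $\hat\Gamma$.

*Proof.* Put $\pi=\pi_1(B)$. The classifying map of $E$ is the composition $B\to B\pi\to B\Gamma$. Up to homotopy, $B\pi$ arises from $B$ by attaching cells of dimension $\ge3$, so $H^2(B\pi,B)=0$ and $H^2(B\pi)\to H^2(B)$ is injective. Hence $\beta(E)=0$ if and only if $\rho^*\beta=0$ in $H^2(B\pi)$. This is the class of the pulled back extension of $\pi$; it is zero if and only if that extension splits, and a splitting is the same as a lift of $\rho$. $\square$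

**Example.** Let $\Gamma=\mathbb Z/2$ and let $\beta$ be the class of $\mathbb Z/4\to\mathbb Z/2$. Over the torus every homomorphism $\mathbb Z^2\to\mathbb Z/2$ lifts to $\mathbb Z/4$, so $\beta$ vanishes on tori. For the Klein bottle, with $\pi_1=\langle g,h\mid hgh^{-1}=g^{-1}\rangle$, send $g\mapsto1$, $h\mapsto0$. For any lifts, $hgh^{-1}g$ goes to $2\ne0$ in $\mathbb Z/4$. So $\beta$ does not vanish on Klein bottles.

## The obstruction on a complex surface with conjugation

Here is the bordism argument with both leaks closed.

**Proposition 4.** Let $\Gamma$ be a finite group, $A\subset\Gamma$ a central elementary abelian 2-subgroup containing all elements of order 2, $\chi_1,\dots,\chi_r$ a basis of $\mathrm{Hom}(A,\{\pm1\})$, and $W=\Gamma/A$. Let $\Omega_0$ be a real $W$-module, and let $Y\subset\Omega_0\otimes\mathbb C$ be a Zariski locally closed, $W$- and $\sigma$-invariant subset that is smooth of pure dimension $2$. Let $\Gamma$ act on $Y$ through $W$. Let $\mathcal L_i\subset Y\times\mathbb C^{m_i}$ $(1\le i\le r)$ be algebraic line subbundles, invariant under $\sigma$ (acting by conjugation on $\mathbb C^{m_i}$) and under $\Gamma$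 (acting on $\mathbb C^{m_i}$ through a real orthogonal representation), such that $A$ acts on $\mathcal L_i$ by $\chi_i$. Assume that $Y^\sigma$ is compact and $W$ acts freely on $Y^\sigma$. Let
$$\tilde F_Y=\{(x,v_1,\dots,v_r):x\in Y^\sigma,\ v_i\in\mathcal L_{i,x}\text{ a real unit vector}\},\qquad\Sigma_Y=Y^\sigma/W.$$
Then $\tilde F_Y\to\Sigma_Y$ is a principal $\Gamma$-bundle, and $\langle\beta(\tilde F_Y),[\Sigma_Y]\rangle=0$ for every $\beta\in H^2(B\Gamma)$ that vanishes on tori and Klein bottles.

*Proof.* We may assume $Y^\sigma\ne\emptyset$. Let $B_i$ be the standard symmetric bilinear form on $\mathbb C^{m_i}$; it is real and $\Gamma$-invariant.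

**Step 1: extend the cover over the complex points.** The aim is a principal $\Gamma$-bundle over a complex surface that restricts to $\tilde F_Y\to\Sigma_Y$ on real points.

Remove from $Y$ the fixed sets of all $w\in W\setminus\{1\}$ and the points where some $B_i|_{\mathcal L_{i,x}}=0$. The removed set is Zariski closed in $Y$: the second condition reads $B_i(e(x),e(x))=0$ for a local nowhere zero algebraic section $e$ of $\mathcal L_i$. It is invariant under $\Gamma$ and $\sigma$. It contains no real point: $W$ acts freely on $Y^\sigma$, and for real $x$ the line $\mathcal L_{i,x}$ is $\sigma$-invariant, hence the complexification of a real line, on which $B_i$ is positive definite. So neither $Y^\sigma$ nor $\tilde F_Y$ changes, and we may assume that the removed set is empty. Let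
$$\tilde Y=\{(x,v_1,\dots,v_r):x\in Y,\ v_i\in\mathcal L_{i,x},\ B_i(v_i,v_i)=1\}.$$
Locally $v_i=t\,e(x)$ with $t^2B_i(e,e)=1$, which has two solutions $\pm t$. So $\tilde Y\to Y$ is a covering. The element $a\in A$ maps $(x,v_i)$ to $(x,\chi_i(a)v_i)$, and $(\chi_1,\dots,\chi_r):A\to\{\pm1\}^r$ is an isomorphism, so $A$ acts simply transitively on the fibers. $\Gamma$ and $\sigma$ act on $\tilde Y$, and they commute since $\Gamma$ acts by real matrices. $\Gamma$ acts freely: an element with a fixed point on $\tilde Y$ has an image in $W$ with a fixed point on $Y$, so it lies in $A$, and then it is trivial. Thus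
$$\tilde Y\longrightarrow S^\circ:=Y/W=\tilde Y/\Gamma$$
is a principal $\Gamma$-bundle.

$S^\circ$ is a smooth quasi-affine complex surface defined over $\mathbb R$. Indeed, let $\bar Y$ be the Zariski closure of $Y$ in $\Omega_0\otimes\mathbb C$. It is $W$- and $\sigma$-invariant, hence the complexification of an affine variety over $\mathbb R$. The quotient $\bar Y/W$ is the affine variety of the ring of $W$-invariants, its points are the $W$-orbits in $\bar Y$, and it is defined over $\mathbb R$ because taking invariants commutes with $\otimes_{\mathbb R}\mathbb C$. The map $\bar Y\to\bar Y/W$ is finite, hence closed. Since $Y$ is open in $\bar Y$ and $W$-invariant, the image of the closed invariant set $\bar Y\setminus Y$ is closed with complement $Y/W$, so $Y/W$ is Zariski open. As $W$ acts freely on the smooth variety $Y$, the quotient map is étale there and $Y/W$ is smooth. The real structure on $S^\circ$ is induced by $\sigma$ and again denoted $\sigma$.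

**Step 2: determine the real points of $S^\circ$.** This step closes leak 1: we show that $(S^\circ)^\sigma=\Sigma_Y$, and that $\sigma$ is the identity on $\tilde Y|_{\Sigma_Y}=\tilde F_Y$.

Let $\tilde y\in\tilde Y$ lie over a $\sigma$-fixed point of $S^\circ$. Then $\sigma\tilde y=n\tilde y$ for some $n\in\Gamma$, and
$$\tilde y=\sigma(\sigma\tilde y)=\sigma(n\tilde y)=n\,\sigma\tilde y=n^2\tilde y .$$
As $\Gamma$ acts freely, $n^2=1$. By hypothesis $n\in A$. Since $A$ acts trivially on $Y$, the image $x\in Y$ of $\tilde y$ satisfies $\sigma x=x$. So the point lies in the image of $Y^\sigma$. Conversely, the image of $Y^\sigma$ lies in $(S^\circ)^\sigma$. Since $Y^\sigma$ is $W$-invariant and compact, $Y^\sigma/W\to S^\circ$ is a homeomorphism onto $(S^\circ)^\sigma$.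

The fixed set of an antiholomorphic involution of a complex surface is a 2-dimensional submanifold, locally $\mathbb R^2\subset\mathbb C^2$ in suitable holomorphic coordinates. To see this at a fixed point, take holomorphic coordinates $w$ whose differential carries $d\sigma$ to complex conjugation, and pass to $\frac12(w+\overline{w\circ\sigma})$; this is holomorphic, has the same differential at the point, and carries $\sigma$ to conjugation. So $\Sigma:=\Sigma_Y=(S^\circ)^\sigma$ is a compact surface.

We have seen that the points of $\tilde Y$ over $\Sigma$ lie over points $x\in Y^\sigma$. If $v_i\in\mathcal L_{i,x}$ and $B_i(v_i,v_i)=1$, write $v_i=\lambda e$ with $e$ a real unit vector; then $\lambda^2=1$, so $v_i$ is a real unit vector. Hence $\tilde Y|_\Sigma=\tilde F_Y$. It is a principal $\Gamma$-bundle over $\Sigma$, which is the first assertion, and $\sigma$ acts on it as the identity.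

**Step 3: compactify without new real points.** Take the Zariski closure of $S^\circ$ in a projective space over $\mathbb R$ and resolve its singularities over $\mathbb R$ by Hironaka's theorem; the resolution is an isomorphism over the regular locus, which contains $S^\circ$. This gives a smooth projective surface $S$ defined over $\mathbb R$ that contains $S^\circ$ as a dense Zariski open subvariety over $\mathbb R$. Let $D=S\setminus S^\circ$, a closed algebraic subset of dimension $\le1$.

We claim $D^\sigma=\emptyset$. By the local description in Step 2, $S^\sigma$ is a closed 2-manifold, locally $\mathbb R^2\subset\mathbb C^2$. Since $\Sigma=S^\sigma\cap S^\circ$ is compact, $D^\sigma=S^\sigma\setminus\Sigma$ is open in $S^\sigma$. Suppose $y\in D^\sigma$. Choose a holomorphic function $h\not\equiv0$ on a small ball around $y$ that vanishes on $D$. Near $y$ all of $S^\sigma$ lies in $D$, so $h$ vanishes on a neighborhood of $y$ in $\mathbb R^2\subset\mathbb C^2$, hence identically. This is a contradiction. Therefore $S^\sigma=\Sigma$, and $\sigma$ acts freely on $S\setminus\Sigma\supset D$.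

**Step 4: extend the class over the curve at infinity.** This step closes leak 2. Let $Q^\circ=(S\setminus\Sigma)/\sigma$, a 4-manifold.

The group $\Gamma\times\langle\sigma\rangle$ acts freely on $\tilde Y|_{S^\circ\setminus\Sigma}$: if $\gamma\sigma\tilde y=\tilde y$, then $\tilde y$ lies over a point of $(S^\circ)^\sigma=\Sigma$, and $\Gamma$ itself acts freely. Hence
$$E:=(\tilde Y|_{S^\circ\setminus\Sigma})/\sigma\ \longrightarrow\ (S^\circ\setminus\Sigma)/\sigma=Q^\circ\setminus D/\sigma$$
is a principal $\Gamma$-bundle. Let $\beta$ vanish on tori and Klein bottles, and put $b^\circ=\beta(E)$. We claim that $b^\circ$ is the restriction of a class $b\in H^2(Q^\circ)$.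

Let $D_{fin}\subset D$ be the finite $\sigma$-invariant set of singular and isolated points of $D$. Put $Q'=Q^\circ\setminus D_{fin}/\sigma$ and $D'=(D\setminus D_{fin})/\sigma$. Then $D'$ is a closed subset of $Q'$ and a 2-dimensional submanifold, and $Q'\setminus D'=Q^\circ\setminus D/\sigma$. By excision $H^3(Q^\circ,Q')$ is a sum of groups $H^3(\mathbb R^4,\mathbb R^4\setminus0)=0$, so $H^2(Q^\circ)\to H^2(Q')$ is onto. It remains to extend $b^\circ$ to $Q'$. By the exact sequence
$$H^2(Q')\to H^2(Q'\setminus D')\xrightarrow{\ \delta\ }H^3(Q',Q'\setminus D')$$
this means $\delta b^\circ=0$.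

Let $\mathbb D\to D'$ be a closed tubular neighborhood, a disk bundle with structure group $O(2)$, and let $\mathbb S$ be its boundary circle bundle. By excision and the Thom isomorphism $\Phi$ (over $\mathbb F_2$, so no orientation is needed),
$$H^3(Q',Q'\setminus D')\cong H^3(\mathbb D,\mathbb S)\xleftarrow[\ \cong\ ]{\Phi}H^1(D').$$
The first isomorphism is restriction, and it takes $\delta b^\circ$ to $\delta(b^\circ|_{\mathbb S})$. Let $\xi\in H^1(D')$ be the class with $\Phi(\xi)=\delta(b^\circ|_{\mathbb S})$. Let $c:S^1\to D'$ be any loop, $\mathbb D_c=c^*\mathbb D$ and $T_c=c^*\mathbb S=\partial\mathbb D_c$. As a circle bundle over a circle with structure group $O(2)$, $T_c$ is glued by a rotation or a reflection, so it is a torus or a Klein bottle. By naturality of $\delta$ and of the Thom isomorphism,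
$$\Phi_c(c^*\xi)=\delta(b^\circ|_{T_c})\in H^3(\mathbb D_c,T_c),$$
where $b^\circ|_{T_c}$ denotes the pullback under $T_c\to\mathbb S$. It equals $\beta$ of the pullback of $E$ to $T_c$, which is $0$ by the hypothesis on $\beta$. So $c^*\xi=0$ for every loop $c$. As $H^1(D')=\mathrm{Hom}(H_1(D'),\mathbb F_2)$ and $H_1(D')$ is generated by loops, $\xi=0$ and hence $\delta b^\circ=0$.

**Step 5: identify the boundary and count.** Choose a $\sigma$-invariant Riemannian metric on $S$. Since $\Sigma$ is the fixed set of the isometry $\sigma$, $T\Sigma$ is the $(+1)$-eigenspace of $d\sigma$, and $\sigma$ acts by $-1$ on the normal bundle $\nu$ of $\Sigma$. The exponential map on small vectors of $\nu$ gives a closed $\sigma$-invariant tubular neighborhood $N\subset S^\circ$ of the compact surface $\Sigma$. Put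
$$Q=(S\setminus\mathrm{int}\,N)/\sigma\subset Q^\circ,\qquad P=\partial Q=\partial N/\sigma=S(\nu)/\pm1 .$$
$Q$ is a compact 4-manifold, and $P$ is a circle bundle $\pi:P\to\Sigma$. Let $u\in H^1(Q)$ be the class of the double cover $S\setminus\mathrm{int}\,N\to Q$. On each fiber $S^1/\pm1$ of $\pi$ it is nonzero, because the double cover $S^1\to S^1/\pm1$ is connected.

Next we compute $b|_P$. The radial contraction $\rho_t(\exp v)=\exp(tv)$ of $N$ onto $\Sigma$ ($\rho_1=\mathrm{id}$, and $\rho_0:N\to\Sigma$ is the projection) commutes with $\sigma$. For $\tilde y\in\tilde Y|_N$ over $x\in N$, lift the path $t\mapsto\rho_t(x)$, run from $t=1$ to $t=0$, to the covering $\tilde Y|_N\to N$, starting at $\tilde y$. Let $\varphi(\tilde y)\in\tilde Y|_\Sigma=\tilde F_Y$ be its end point. By uniqueness of lifts, $\varphi$ is equivariant under $\Gamma$ and $\sigma$. By Step 2, $\varphi(\sigma\tilde y)=\sigma\varphi(\tilde y)=\varphi(\tilde y)$. So $\varphi$ induces a $\Gamma$-map $E|_P=(\tilde Y|_{\partial N})/\sigma\to\tilde F_Y$ over $\pi$, and a $\Gamma$-map of principal $\Gamma$-bundles over $\pi$ means $E|_P\cong\pi^*\tilde F_Y$. Hence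
$$b|_P=\beta(E|_P)=\pi^*\alpha,\qquad\alpha=\beta(\tilde F_Y)\in H^2(\Sigma). \tag{3}$$

Since $b\cup u$ is defined on $Q$ and $[P]$ is zero in $H_3(Q)$, we have $\langle b\cup u,[P]\rangle=0$. On the other hand, choose one point $q_j$ in each component of $\Sigma$ on which $\alpha\neq0$, say $k$ points in all, so that $\langle\alpha,[\Sigma]\rangle=k$ mod $2$. Let $C$ be the union of small disjoint closed disks $C_j$ around them. Then $\alpha$ is the image of the class $\alpha'\in H^2(\Sigma,\Sigma\setminus\mathrm{int}\,C)\cong H^2(C,\partial C)=\mathbb F_2^k$ with all coordinates $1$. So $\pi^*\alpha\cup u$ is the image of $\pi^*\alpha'\cup u\in H^3(\pi^{-1}C,\pi^{-1}\partial C)$. Over $C_j$ the bundle is $C_j\times S^1$, and $u$ restricts to the nonzero class of $H^1(C_j\times S^1)=H^1(S^1)$. So $\pi^*\alpha'\cup u$ is the cross product of the generators of $H^2(C_j,\partial C_j)$ and $H^1(S^1)$, which is the generator of $H^3(C_j\times S^1,\partial C_j\times S^1)$ and contributes $1$. Therefore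
$$0=\langle b\cup u,[P]\rangle=\langle\pi^*\alpha\cup u,[P]\rangle=k=\langle\alpha,[\Sigma]\rangle=\langle\beta(\tilde F_Y),[\Sigma_Y]\rangle\in\mathbb F_2.\qquad\square$$

## Symmetric matrices over $\mathbb F_2$ and the group $\Gamma$

We now need a group $\Gamma$ whose involutions all lie in a central subgroup, with a class that vanishes on tori and Klein bottles but not on some surface. The relations for the torus and the Klein bottle involve a commutator and possibly one square; the relation for $\#^3\mathbb{RP}^2$ is a product of three squares. We look for a group in which squares are rank one matrices and commutators have rank at most two, so that rank $3$ separates the two situations.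

Let $V=\mathbb F_2^3$ and let $\mathrm{Sym}$ be the $6$-dimensional space of symmetric $3\times3$ matrices over $\mathbb F_2$. Define the bilinear map
$$f(u,v)=\sum_iu_iv_iE_{ii}+\sum_{i<j}u_iv_j(E_{ij}+E_{ji}),$$
with $E_{ij}$ the matrix units. Comparing entries, $f(u,u)=uu^t$. Also $f(u,v)+f(v,u)=uv^t+vu^t$: both sides have zero diagonal and $(i,j)$-entry $u_iv_j+u_jv_i$ for $i\ne j$. Let $\Gamma_0=V\times\mathrm{Sym}$ with
$$(u,s)(v,t)=(u+v,\ s+t+f(u,v)).$$
Bilinearity of $f$ gives associativity, the unit is $(0,0)$, and $(u,s)^{-1}=(u,s+f(u,u))$. So this is a group of order $2^9$ in which $\mathrm{Sym}$ (the elements $(0,s)$) is central. Writing $\mathrm{Sym}$ additively,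
$$(u,s)^2=uu^t,\qquad[(u,s),(v,t)]=uv^t+vu^t. \tag{4}$$
The second formula holds because $(u,s)(v,t)$ and $(v,t)(u,s)$ differ by the central element $f(u,v)+f(v,u)$.

To make all involutions central and to shrink the group, we divide by a subspace of $\mathrm{Sym}$ whose nonzero elements have rank $3$. Let
$$T=\begin{pmatrix}0&1&0\\1&0&1\\0&1&1\end{pmatrix},\qquad T^2=\begin{pmatrix}1&0&1\\0&0&1\\1&1&0\end{pmatrix}.$$
Over $\mathbb F_2$ the characteristic polynomial of $T$ is $\lambda(\lambda(\lambda+1)+1)+(\lambda+1)=\lambda^3+\lambda^2+1$. It has no root in $\mathbb F_2$, so it is irreducible. Hence $L=\mathrm{span}(I,T,T^2)=\mathbb F_2[T]\subset\mathrm{Sym}$ is a field with $8$ elements, and every nonzero element of $L$ is invertible, that is, has rank $3$. Put $K=\mathrm{span}(T,T^2)$ and $z=I\notin K$; every element of $z+K$ has rank $3$. Define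
$$\hat\Gamma=\Gamma_0/K,\quad\Gamma=\Gamma_0/L,\quad A=\mathrm{Sym}/L\cong(\mathbb Z/2)^3,\quad W=\Gamma/A=V.$$
Then $|\Gamma|=8\cdot8=64$, and $1\to\langle z\rangle\to\hat\Gamma\to\Gamma\to1$ is a central extension by $\mathbb Z/2$. Let $\beta\in H^2(B\Gamma)$ be its class.

**Lemma 5.**
(i) $A$ is central and contains all elements of order $2$ of $\Gamma$.
(ii) $\beta$ vanishes on tori and Klein bottles.
(iii) Let $\Sigma=\#^3\mathbb{RP}^2$, $\pi_1(\Sigma)=\langle c_1,c_2,c_3\mid c_1^2c_2^2c_3^2\rangle$. Then $c_i\mapsto x_i=(e_i,0)$ defines a surjection $\pi_1(\Sigma)\to\Gamma$, and the corresponding connected $\Gamma$-cover $\tilde F\to\Sigma$ has $\langle\beta(\tilde F),[\Sigma]\rangle=1$.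

*Proof.* (i) $A$ is central because $\mathrm{Sym}$ is. If $u\ne0$, then $(u,s)^2=uu^t$ has rank $1$, so it is not in $L$, and the class of $(u,s)$ in $\Gamma$ does not have order $2$.

(ii) A principal $\Gamma$-bundle over a torus or Klein bottle is given by $g,h\in\Gamma$ with $hgh^{-1}=g$ or $hgh^{-1}=g^{-1}$, respectively. Choose lifts $\hat g,\hat h\in\hat\Gamma$, and let $u,v\in V$ be the images of $g,h$. For the torus, $[\hat h,\hat g]$ maps to $1\in\Gamma$, so it lies in $\{1,z\}$; by (4) it is represented by the matrix $uv^t+vu^t$. For the Klein bottle,
$$\hat h\hat g\hat h^{-1}\hat g=[\hat h,\hat g]\,\hat g^2\in\{1,z\}$$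
is represented by $uv^t+vu^t+uu^t$. These matrices have column space in $\mathrm{span}(u,v)$, hence rank $\le2$, so they are not in $z+K$. Hence the elements are $1$, the monodromy lifts to $\hat\Gamma$, and $\beta$ vanishes by Lemma 3.

(iii) By (4), $x_1^2x_2^2x_3^2=E_{11}+E_{22}+E_{33}=I=z$ in $\Gamma_0$, which is trivial in $\Gamma$. So the homomorphism exists. It is onto: the images of the $x_i$ generate $V$, and their squares $E_{ii}$ and commutators $E_{ij}+E_{ji}$ span $\mathrm{Sym}$. Hence the cover is connected. Lifts $\hat x_i\in\hat\Gamma$ of $x_i$ are unique up to the central involution $z$, which does not change the squares. So $\hat x_1^2\hat x_2^2\hat x_3^2=z\ne1$ for all lifts, the homomorphism does not lift, and by Lemma 3 $\beta(\tilde F)\ne0$ in $H^2(\Sigma)=\mathbb F_2$. $\square$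

## The genus 5 surface and its three line bundles

Let $F=\tilde F/A$. Then $W=(\mathbb Z/2)^3$ acts freely on $F$ with $F/W=\Sigma$, and $\Gamma$ acts on $F$ through $W$. The surface $F$ is closed and connected. Since $\pi_1(\Sigma)\to W$, $c_i\mapsto e_i$, is the mod 2 abelianization, the orientation character of $\Sigma$ is trivial on $\pi_1(F)$, so $F$ is orientable. Since $\chi(F)=8\cdot\chi(\Sigma)=8\cdot(-1)=-8$, it has genus $5$.

The $\Gamma$-manifold $F$ only remembers $W$; line bundles will remember $\Gamma$. For a character $\chi:A\to\{\pm1\}$ let
$$L_\chi=\tilde F\times\mathbb R/\big((ay,t)\sim(y,\chi(a)t),\ a\in A\big),\qquad\gamma[y,t]=[\gamma y,t].$$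
The action is well defined because $A$ is central: $[\gamma ay,t]=[a\gamma y,t]=[\gamma y,\chi(a)t]$. So $L_\chi$ is a smooth real $\Gamma$-line bundle over $F$, and $A$ acts on its fibers by $\chi$: $a[y,t]=[ay,t]=[y,\chi(a)t]$. It has the invariant norm $|[y,t]|=|t|$. Fix a basis $\chi_1,\chi_2,\chi_3$ of $\mathrm{Hom}(A,\{\pm1\})$ and put $L_i=L_{\chi_i}$; write $[y,t]_i$ for its elements.

**Lemma 6.** The map $y\mapsto([y];[y,1]_1,[y,1]_2,[y,1]_3)$ is a $\Gamma$-equivariant homeomorphism from $\tilde F$ to the fiber product over $F$ of the unit sphere bundles $S(L_i)$. Hence the $\Gamma$-line bundles $L_i\to F$ determine the $\Gamma$-cover $\tilde F\to\Sigma$ up to isomorphism.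

*Proof.* Equivariance is clear. Both sides are finite coverings of $F$. On the fiber through $y$ the map is $ay\mapsto(\chi_i(a)[y,1]_i)_i$, a bijection onto the triples $(\pm[y,1]_i)_i$ because $(\chi_1,\chi_2,\chi_3):A\to\{\pm1\}^3$ is an isomorphism. A map of coverings that is bijective on fibers is a homeomorphism. Finally, an isomorphism of $\Gamma$-line bundles with invariant metrics can be rescaled by a positive $\Gamma$-invariant function to an equivariant isometry, so the fiber product depends only on the isomorphism classes of the $L_i$. $\square$

## Proof of Theorem A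

Let $\Gamma,F,L_i,\beta$ be as above. Suppose $X\subset\Omega$ is an algebraic model of $F$ for which $L_1,L_2,L_3$, carried over to $X$, are strongly algebraic, classified by entire rational $\Gamma$-maps $p_i:X\to\mathrm{Gr}(\Omega_i,1)$. We check the hypotheses of Proposition 4.

**Step 1: the surface.** Since $A$ acts trivially on $X$, we have $X\subset\Omega^A$, which is a $W$-module. The linear forms vanishing on $\Omega^A$ lie in $I(X)$, so $X_{\mathbb C}\subset\Omega^A\otimes\mathbb C$. Put $Y=U_{p_1}\cap U_{p_2}\cap U_{p_3}$. By Lemmas 1 and 2 it is Zariski locally closed, smooth of pure dimension $2$, and invariant under $W$ and $\sigma$. Also $Y^\sigma=X\cong F$ is compact with free $W$-action.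

**Step 2: the line bundles.** Put $\mathcal L_i=\mathcal L_{p_i}|_Y$. On $X$ the group $A$ acts on $\mathrm{im}\,p_i(x)$ by $\chi_i$, that is, $a\,p_i(x)=\chi_i(a)p_i(x)$ for $a\in A$. After clearing denominators, (2) shows that this holds on $Y$. So $A$ acts on $\mathcal L_i$ by $\chi_i$. By Lemma 5(i) the hypotheses of Proposition 4 hold with $\Omega_0=\Omega^A$ and $r=3$.

**Step 3: the contradiction.** By Lemma 2, the real parts of the $\mathcal L_i|_X$ are isomorphic, as $\Gamma$-line bundles, to the bundles corresponding to $L_i$ under $X\cong F$. So by Lemma 6, $\tilde F_Y\to\Sigma_Y$ is identified with $\tilde F\to\Sigma$. By Lemma 5(ii) and Proposition 4, $\langle\beta(\tilde F),[\Sigma]\rangle=0$. This contradicts Lemma 5(iii). $\blacksquare$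

There is no conflict with the positive results quoted at the start: $\Gamma$ is a nontrivial 2-group, it is not cyclic because it has the quotient $V=\mathbb F_2^3$, and it is not a 2-torus because $x_1^2=E_{11}\notin L$.

## Projective bundles over the surface and the proof of Theorem B

In Theorem A the line bundles were extra data. In a larger manifold they can be hidden in the tangent bundle along a component of the $A$-fixed set, and then no hypothesis on bundles is needed. The following lemma prepares this.

**Lemma 7.** Let $\Gamma$ and $A$ be as above, $X\subset\Omega$ an algebraic model of a closed $\Gamma$-manifold, and $U'\subset U$ a Zariski open, $\Gamma$- and $\sigma$-invariant subset containing $X$. Let $Z=(U')^A=U'\cap(\Omega^A\otimes\mathbb C)$.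

(a) $Z$ is smooth, Zariski locally closed, $\Gamma$- and $\sigma$-invariant, and $Z^\sigma=X^A$.

(b) For a character $\chi$ of $A$ let $e_\chi=|A|^{-1}\sum_{a\in A}\chi(a)a$ and $N_\chi=e_\chi(TU|_Z)\subset Z\times(\Omega\otimes\mathbb C)$. Then $TU|_Z=\bigoplus_\chi N_\chi$, $T Z=N_1$, and the $N_\chi$ are algebraic subbundles over each part of $Z$ where their ranks are constant; they are $\Gamma$- and $\sigma$-invariant, and $A$ acts on $N_\chi$ by $\chi$.

(c) The subset of $Z$ where all $N_\chi$ have prescribed ranks is Zariski open and closed in $Z$, and $\Gamma$- and $\sigma$-invariant. If $p$ is an entire rational $\Gamma$-map $X\to\mathrm{Gr}(\Omega',1)$ with $U'\subset U_p$, the same holds for the subset of $Z$ where $A$ acts on the fibers of $\mathcal L_p$ by a prescribed character.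

*Proof.* (a) A finite group of holomorphic transformations is linear in suitable coordinates near a fixed point, so $Z$ is a complex submanifold with tangent space $(T_xU)^A$ at $x$. It is $\Gamma$-invariant because $A$ is central, and $\sigma$-invariant because $\Omega^A\otimes\mathbb C$ is. Real points of $U'$ are the points of $X$, so $Z^\sigma=X^A$.

(b) At $x\in Z$ the group $A$ acts on $T_xU$, and the $e_\chi$ are the projections onto the isotypic parts; this gives the decomposition and $TZ=N_1$. The image of an algebraic projection of constant rank in the algebraic bundle $TU|_Z$ is an algebraic subbundle. As $A$ is central, $\gamma e_\chi=e_\chi\gamma$, so $N_\chi$ is $\Gamma$-invariant. As $\chi$ and the action are real, $N_\chi$ is $\sigma$-invariant.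

(c) The condition $\mathrm{rank}\,N_\chi\ge k_\chi$ is Zariski open. Since $\sum_\chi\mathrm{rank}\,N_\chi=\dim U$ is constant, for prescribed $k_\chi$ with this sum the conditions $\mathrm{rank}\,N_\chi=k_\chi$ for all $\chi$ are equivalent to $\mathrm{rank}\,N_\chi\ge k_\chi$ for all $\chi$. So the subset is open. Finitely many such disjoint open subsets cover $Z$, so each is also closed. Invariance follows from that of the $N_\chi$. For $p=P/q$ and $x\in Z$, equivariance gives $a\,p(x)=p(x)a$, so $A$ acts on the line $\mathrm{im}\,p(x)$ by some character. The conditions $aP(x)=\chi(a)P(x)$ for all $a\in A$ are Zariski closed; for the finitely many $\chi$ these subsets are disjoint and cover $Z$, so they are also open. They are invariant because $A$ is central and $\chi$ is real. $\square$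

Below, $M$ is a projective bundle over $F$, $\mathbb R$ denotes the trivial $\Gamma$-line bundle, and $F_0=P(\mathbb R)\subset M$ is the corresponding section. It is $\Gamma$-diffeomorphic to $F$ and contained in $M^A$.

**Step 1: proof of (1).** Let $d\ge2$ and
$$M=P(\mathbb R\oplus(d-2)L_1)\xrightarrow{\ \mathrm{pr}\ }F,$$
a closed connected $d$-manifold, with the $\Gamma$-line bundles $\mathrm{pr}^*L_1,\mathrm{pr}^*L_2,\mathrm{pr}^*L_3$ and the tautological bundle $\mathcal T$. A line in a fiber fixed by $A$ lies in an isotypic part. So $M^A$ is the disjoint union of $F_0$, where $A$ acts trivially on $\mathcal T$, and $P((d-2)L_1)$, where it acts on $\mathcal T$ by $\chi_1$ (this part is empty if $d=2$).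

Suppose $X$ is an algebraic model of $M$ for which these four bundles are strongly algebraic. Let $U'$ be the intersection of the four sets $U_p$. Let $Y\subset Z=(U')^A$ be the part where $\dim Z=\mathrm{rank}\,N_1=2$ and $A$ acts trivially on the complexification of $\mathcal T$ and by $\chi_i$ on the complexification $\mathcal L_i$ of $\mathrm{pr}^*L_i$ $(i=1,2,3)$. By Lemma 7, $Y$ is Zariski locally closed in $\Omega^A\otimes\mathbb C$, invariant, and smooth of pure dimension $2$. Its real part consists of the points of $X^A\cong M^A$ satisfying these conditions. Along $F_0$ they hold: the normal directions $(d-2)L_1$ carry the character $\chi_1$, so $N_1$ has rank $2$ there. On $P((d-2)L_1)$ the condition on $\mathcal T$ fails. So $Y^\sigma\cong F_0=F$ is compact with free $W$-action, and the real part of $\mathcal L_i|_{Y^\sigma}$ is isomorphic to $L_i$. As in the proof of Theorem A, Lemma 6 identifies $\tilde F_Y\to\Sigma_Y$ with $\tilde F\to\Sigma$, and Proposition 4 contradicts Lemma 5.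

**Step 2: proof of (2).** Let $m\ge0$, $d=5+m$, and
$$M=P(\mathbb R\oplus L_1\oplus L_2\oplus L_3\oplus mL_{\chi_1\chi_2})\to F .$$
This is a closed connected manifold of dimension $2+3+m=d$. The action is effective: an element acting trivially on $M$ acts trivially on $F$, so it lies in $A$; on the fibers it acts by a scalar, which is $1$ because of the summand $\mathbb R$. So $\chi_1,\chi_2,\chi_3$ are trivial on it, and it is $1$.

The tangent space of a projective space at a line $\ell$ in $E$ is $\mathrm{Hom}(\ell,E/\ell)$. So the normal bundle of $F_0$ is $L_1\oplus L_2\oplus L_3\oplus mL_{\chi_1\chi_2}$. Along $F_0$ the tangent $A$-representation consists of the trivial character twice, each $\chi_i$ once, and $\chi_1\chi_2$ with multiplicity $m$. The characters $1,\chi_1,\chi_2,\chi_3,\chi_1\chi_2$ are distinct, so the rest of $M^A$ consists of: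

* $P(L_i)$, $i=1,2,3$, with tangent characters containing $\chi_i\chi_j$ for all $j\ne i$, in particular $\chi_1\chi_3$ (if $i=1,3$) or $\chi_2\chi_3$ (if $i=2$);
* $P(mL_{\chi_1\chi_2})$ (if $m\ge1$), with tangent characters containing $\chi_1\chi_2\chi_3$, from $\mathrm{Hom}(\ell,L_3)$.

None of the characters $\chi_1\chi_3,\chi_2\chi_3,\chi_1\chi_2\chi_3$ occurs along $F_0$. So the tangent representation singles out $F_0$ within $M^A$.

Let $X$ be any algebraic model of $M$, take $U'=U$, and let $Y\subset Z=U^A$ be the part where the ranks of all $N_\chi$ equal those along $F_0$. Since $T_xX_{\mathbb C}=T_xX\otimes\mathbb C$ for $x\in X$, the ranks of the $N_\chi$ at points of $X^A$ are the multiplicities just listed. By Lemma 7, $Y$ satisfies the requirements of Proposition 4 with $\Omega_0=\Omega^A$: it has pure dimension $\mathrm{rank}\,N_1=2$, and $Y^\sigma\cong F_0=F$ is compact with free $W$-action. Put $\mathcal L_i=N_{\chi_i}|_Y$, a line subbundle of $Y\times(\Omega\otimes\mathbb C)$ on which $A$ acts by $\chi_i$. Via the differential of the equivariant diffeomorphism $X\cong M$, the real part of $\mathcal L_i$ over $Y^\sigma$ is isomorphic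 as a $\Gamma$-line bundle to the $\chi_i$-isotypic part of $TM|_{F_0}$. As $A$ acts trivially on $TF_0$, this is the $\chi_i$-isotypic part of the normal bundle, which is $L_i$. By Lemma 6, $\tilde F_Y\to\Sigma_Y$ is $\tilde F\to\Sigma$, and Proposition 4 together with Lemma 5 gives a contradiction. No vector bundle over $X$ was assumed strongly algebraic. Note that here $B_i|_{\mathcal L_{i,x}}$ may vanish at some non-real points, so the removal in Step 1 of Proposition 4 is needed. For the bundles $\mathcal L_p$ it is not: a symmetric projection of rank $1$ is $c\,vv^t$ with $c\sum v_j^2=1$, so $\sum v_j^2\neq0$.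

**Step 3: proof of (3).** Let $N=\ker(G\to\Gamma)$, and let $G$ act on the above manifolds and bundles through $\Gamma$. If $X\subset\Omega$ is an algebraic model for $G$, then $N$ acts trivially on $X$, so $X\subset\Omega^N$, which is a $\Gamma$-module. There $X$ is again a nonsingular variety: $I(X)$ is generated by the ideal of $X$ in $\Omega^N$ and the linear forms vanishing on $\Omega^N$, so the codimension and the Jacobian rank both drop by $\dim\Omega-\dim\Omega^N$. So $X$ is an algebraic model for $\Gamma$. This already gives (2) for $G$ with "effective" omitted.

Let a $G$-line bundle with trivial $N$-action be classified by the entire rational map $p:X\to\mathrm{Gr}(\Omega',1)$. Since $N$ acts trivially on the fibers, $\mathrm{im}\,p(x)\subset\Omega'^N$. So $p$ is an entire rational $\Gamma$-map into $\mathrm{Gr}(\Omega'^N,1)$, and the bundle is strongly algebraic as a $\Gamma$-bundle. If $X$ were a strongly algebraic model for $G$ of the manifold in (1), the four line bundles used there would be strongly algebraic over the $\Gamma$-model $X$, which Step 1 excludes. $\blacksquare$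

**Remark (a family of groups).** The field $L$ serves to make the group small. For $n\ge3$ one can use $n\times n$ symmetric matrices, the same formula for $f$, and $\Gamma_n=\Gamma_0(n)/\langle z\rangle$ with $z=I_n$, $K=0$, $L=\langle z\rangle$ and the surface $\#^n\mathbb{RP}^2$. The matrices $uu^t$, $uv^t+vu^t$ and $uv^t+vu^t+uu^t$ have rank $\le2<n$, so they differ from $I_n$, and $uu^t\ne0$ for $u\ne0$; this gives (i) and (ii) of Lemma 5. The relation $x_1^2\cdots x_n^2=I_n$ gives (iii). Lemma 6 and the proof of Theorem A go through, now with $r=\frac{n(n+1)}2-1$ line bundles. For $n=3$ this group has order $2^{3+5}=256$. Which compact Lie groups satisfy the conjecture is not determined here.
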